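# Harmonic deficits and the metric distortion of positional scoring rules

## 1. Running means, jumps, and the sequence whose jumps are all equal

Let $m\ge 3$ and let $0=D_1\le D_2\le\dots\le D_m$ be a sequence of real numbers with $D_m>0$. Attach to it, for $1\le k\le m$, the running means
$$M_k=\frac1k\sum_{r\le k}D_r ,$$
and, for $1\le k\le m-1$, the jumps and the top averages
$$\delta_k=D_{k+1}-M_k,\qquad b_k=\frac1k\sum_{r>m-k}D_r .$$
So $\delta_k$ says by how much the next term exceeds the mean of the first $k$ terms, and $b_k$ is the mean of the $k$ largest terms. Since the sequence is nondecreasing, $\delta_k\ge0$. Since $D_m>0$, also $M_m>0$.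

For example, $D=(0,1,1)$ has $M=(0,\frac12,\frac23)$, $\delta=(1,\frac12)$, $b=(1,1)$, and $D=(0,1,2)$ has $M=(0,\frac12,1)$, $\delta=(1,\frac32)$, $b=(2,\frac32)$.

Adding one term to a mean gives $M_{k+1}=\frac{kM_k+D_{k+1}}{k+1}=M_k+\frac{\delta_k}{k+1}$. As $M_1=0$, summing over $k$ gives
$$M_m=\sum_{k=1}^{m-1}\frac{\delta_k}{k+1}. \tag{1}$$
Write $H_k=\sum_{j=1}^k\frac1j$ and $H_0=0$. The weights in (1) add up to $H_m-1$. So the overall mean $M_m$ is at least $(H_m-1)\min_k\delta_k$, with equality exactly when all jumps are equal.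

Which sequence has all $\delta_k=1$? Then $M_{k+1}=M_k+\frac1{k+1}$ with $M_1=0$, so $M_k=H_k-1$ and $D_{k+1}=M_k+1=H_k$. The only such sequence is $D_r=H_{r-1}$, and we have found the running means of the harmonic numbers: the mean of $H_0,\dots,H_{N-1}$ is $H_N-1$, that is,
$$\sum_{j=0}^{N-1}H_j=NH_N-N\qquad(N\ge0). \tag{2}$$
(For $N=0$ both sides are $0$.)

Here is what this is for. In a voting rule, $D_r$ will be the penalty that a voter imposes on the alternative ranked in position $r$. A group of $k$ nearly identical alternatives can fool the rule, and the extent of the damage turns out to be at least the ratio $b_k/\delta_k$. Identity (1) says that no choice of penalties makes all these ratios small: some ratio is at least $H_m-1$. The equalizing sequence $D_r=H_{r-1}$ is then the natural candidate for a good rule, and most of the talk proves that it is good: identity (2) will say that $w$, placed just after a block of $k$ alternatives, is penalized by exactly $1$ more than the block is on average.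

## 2. Scoring rules, consistent metrics, distortion

There is a set $N$ of $n$ voters and a set $A$ of $m$ alternatives. Each voter $i$ submits a strict ranking $\succ_i$ of $A$, and $\vec\succ=(\succ_1,\dots,\succ_n)$ is the profile. A deterministic voting rule $f$ maps every profile to an alternative. We write $\mathrm{pos}_i(c)\in\{1,\dots,m\}$ for the position of $c$ in the ranking of $i$.

**Definition (positional scoring rule).** A score vector is $(s_1,\dots,s_m)$ with $s_1\ge s_2\ge\dots\ge s_m$ and $s_1>s_m$. The rule awards $s_r$ points to the alternative that a voter ranks in position $r$ and outputs an alternative of maximum total score; ties are broken by a fixed tie-breaking rule.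

Put $D_r=s_1-s_r$, the *deficit* of position $r$. Then $0=D_1\le\dots\le D_m$ and $D_m>0$, as in Section 1. An alternative with total deficit $x$ has total score $ns_1-x$, so the winner is an alternative of minimum total deficit. Adding a constant to all scores, or multiplying them all by a positive constant, does not change the rule. Plurality is $D=(0,1,\dots,1)$, Borda is $D_r=r-1$, the harmonic rule $s_r=1/r$ is $D_r=1-\frac1r$, and veto is $D=(0,\dots,0,1)$.

**Definition (distortion).** A metric $d$ on $N\cup A$ is consistent with $\vec\succ$, written $d\rhd\vec\succ$, if $a\succ_i b$ implies $d(i,a)\le d(i,b)$ for all voters $i$ and all $a,b\in A$. The social cost of $a$ is $sc(a,d)=\sum_{i\in N}d(i,a)$. The distortion of an alternative $x$ on the profile, and of a rule $f$, are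
$$\mathrm{dist}(x,\vec\succ)=\sup_{d\rhd\vec\succ}\frac{sc(x,d)}{\min_{a\in A}sc(a,d)},\qquad \mathrm{dist}(f)=\sup_{\vec\succ}\mathrm{dist}(f(\vec\succ),\vec\succ),$$
the last supremum being over all profiles with the $m$ alternatives and any number of voters.

The rule sees only rankings, while the costs come from a hidden metric; the distortion is the worst loss from this ignorance.

Metrics are symmetric and nonnegative, and we let distinct points be at distance $0$. This is immaterial: replacing $d(x,y)$ by $d(x,y)+\eta$ for all $x\ne y$, with $\eta>0$, gives a genuine metric consistent with the same rankings, and ratios with positive denominator converge to the old ones as $\eta\to0$. Our upper bounds are proved in the form $sc(w)\le \beta\, sc(o)$ for every alternative $o$, with $\beta$ a constant.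

**Example (two alternatives).** Let $A=\{c,w\}$, let $p$ voters rank $c$ first and $p$ voters rank $w$ first. What is the distortion of $w$? Place $c$ and its supporters at $0$ on the line, the supporters of $w$ at $1$, and $w$ at $2$. This is consistent, $sc(w)=2p+p=3p$ and $sc(c)=p$, so the distortion is at least $3$. Conversely, take any consistent $d$. If $d(c,w)=0$ the costs agree. Otherwise scale so that $d(c,w)=1$, put $y_i=2d(i,c)$, and let $z_i=1$ if $c\succ_iw$ and $z_i=0$ otherwise. A voter with $z_i=0$ has $1\le d(i,w)+d(i,c)\le 2d(i,c)=y_i$. There are as many voters with $z_i=0$ as with $z_i=1$, so $\sum_iz_i\le\sum_iy_i=2\,sc(c)$. Finally $d(i,w)\le d(i,c)+z_i$, by the triangle inequality if $z_i=1$ and by consistency if $z_i=0$. So $sc(w)\le sc(c)+\sum_iz_i\le3\,sc(c)$. The numbers $y_i$ and $z_i$ will return.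

The problem, posed in the slides at https://evi-micha.github.io/Teaching/699/slides/Distortion.pdf, asks for the best distortion of any positional scoring rule: determine $\inf_f\mathrm{dist}(f)$ as a function of $m\ge3$, over all score vectors and all tie-breaking rules. The tight order in $m$ suffices.

**Example (three alternatives, two ways to be fooled).** *Plurality*, $A=\{c_1,c_2,w\}$. Let $p$ voters rank $c_1c_2w$, $p$ voters $c_2c_1w$, $q$ voters $wc_1c_2$, $q$ voters $wc_2c_1$. The first-place counts are $p,p,2q$, so $w$ wins when $p<2q$. Put $c_1,c_2$ and the first $2p$ voters at $0$, the other voters at $1$, and $w$ at $2$. Then $sc(w)=4p+2q$ and $sc(c_1)=2q$, with ratio $1+2p/q$, which can be brought as close to $5$ as we like. The two clones split the vote.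

*Borda*, with scores $(2,1,0)$ and $A=\{c,w,e\}$. Let $p$ voters rank $cwe$ and $q$ voters rank $wec$. The scores are $2p$ for $c$, $p+2q$ for $w$ and $q$ for $e$, so again $w$ wins when $p<2q$. Put $c$ and the first $p$ voters at $0$, the other voters at $1$, and $w,e$ at $2$. Then $sc(w)=2p+q$, $sc(c)=q$, and again the ratio $1+2p/q$ approaches $5$. Here a few voters bury $c$ under an irrelevant alternative.

A rule whose first step $D_2$ is large compared with the later ones suffers from vote splitting; a rule whose last deficits are large compared with $D_2$ suffers from burying. The general construction of Section 4 interpolates between the two.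

## 3. The optimal order is $2\ln m+O(1)$

**Theorem 1.** For every $m\ge3$,
$$2H_m-1\ \le\ \inf_f\mathrm{dist}(f)\ \le\ 2H_{m-1}+5 .$$
Hence the optimal distortion of positional scoring rules is $2\ln m+O(1)=\Theta(\log m)$. The upper bound is achieved, with any tie-breaking, by the rule
$$s_r=H_{m-1}-H_{r-1}=\sum_{j=r}^{m-1}\frac1j ,$$
that is, this rule has distortion at most $2H_{m-1}+5$.

**Theorem 2.** For a score vector let $D_r=s_1-s_r$, and let $M_k,\delta_k,b_k$ be as in Section 1, for $1\le k\le m-1$.

1. If $s_1=s_2$, the distortion is infinite. Otherwise all $\delta_k>0$ and $\mathrm{dist}(f)\ge1+2\max_{1\le k\le m-1}b_k/\delta_k$. This already holds for metrics on the real line.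
2. For $m\ge4$, $\inf_f\mathrm{dist}(f)\ge2H_m+1-4/H_m$. So the lower and upper bounds differ by at most $4-\frac2m+\frac4{H_m}<6$.
3. The rule of Theorem 1 has distortion in $[\,2H_{m-1}+1,\;2H_{m-1}+5\,]$.

The rule in Theorem 1 has $s_1=H_{m-1}$, so its deficits are $D_r=H_{r-1}$: it is the equalizing sequence of Section 1. The exact additive constant is not determined here.

## 4. A cluster of $k$ alternatives against one distant winner

We prove Theorem 2(1). Note first that $b_k\ge M_m>0$ for all $k\le m-1$, since the average of the $k$ largest terms is at least the overall average.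

**Step 1 (profile and metric).** The purpose is to make a far-away alternative $w$ win. Fix $1\le k\le m-1$ and integers $p,q\ge1$. Write $A=\{w\}\cup C\cup E$ with $|C|=k$ and $|E|=m-1-k$.

* Type 1, $kp$ voters, $p$ for each of the $k$ cyclic orders of $C$: first $C$ in that cyclic order, then $w$, then $E$ in a fixed order.
* Type 2, $kq$ voters, $q$ for each cyclic order: first $w$, then $E$ in a fixed order, then $C$ in that cyclic order.

On the line, put $C$ and the type 1 voters at $0$, the type 2 voters at $1$, and $w$ and $E$ at $2$. A type 1 voter is at distance $0$ from $C$ and $2$ from every other alternative; a type 2 voter is at distance $1$ from every alternative. So the metric is consistent. For $c\in C$ we have $sc(w)=2kp+kq$ and $sc(c)=kq>0$, hence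
$$\frac{sc(w)}{\min_a sc(a)}\ge1+\frac{2p}q. \tag{3}$$

**Step 2 (deficits).** We need to know when $w$ wins. The alternative $w$ has position $k+1$ with type 1 voters and position $1$ with type 2 voters, so its total deficit is $kpD_{k+1}$. Each $c\in C$ takes each of the positions $1,\dots,k$ exactly $p$ times with type 1 voters and each of the positions $m-k+1,\dots,m$ exactly $q$ times with type 2 voters, so its total deficit is
$$p\sum_{r\le k}D_r+q\sum_{r>m-k}D_r=kpM_k+kq\,b_k .$$
Each $e\in E$ has type 1 positions at least $k+2$ and type 2 positions at least $2$, so its deficit is at least $kpD_{k+2}+kqD_2$.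

**Step 3 (the case $s_1=s_2$).** We show that $w$ can win for every $p$. Now $D_2=0$. Let $j=\max\{r:D_r=0\}$, so $2\le j\le m-1$, and take $k=j-1$, $q=1$. Then $D_{k+1}=D_j=0$, so $w$ has deficit $0$. Each $c\in C$ has deficit at least $kqb_k>0$, and each $e\in E$ has deficit at least $kpD_{j+1}>0$. So $w$ is the unique winner for every $p$, and letting $p\to\infty$ in (3) shows that the distortion is infinite.

**Step 4 (the case $s_1>s_2$).** We find the largest admissible ratio $p/q$. Now $D_2>0$. Since $D_1=0$ and the other $k-1$ terms of $M_k$ are at most $D_{k+1}$, we have $M_k\le\frac{k-1}kD_{k+1}$, so $\delta_k\ge D_{k+1}/k>0$. Each $e\in E$ has deficit at least $kpD_{k+2}+kqD_2\ge kpD_{k+1}+kqD_2$, which exceeds $kpD_{k+1}$, the deficit of $w$. Each $c\in C$ has larger deficit than $w$ if and only if $kpM_k+kqb_k>kpD_{k+1}$, that is, $qb_k>p\,\delta_k$. So for every positive rational $p/q<b_k/\delta_k$, $w$ is the unique winner, whatever the tie-breaking. Letting $p/q\to b_k/\delta_k$ in (3) gives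
$$\mathrm{dist}(f)\ge1+2\,\frac{b_k}{\delta_k}\qquad(1\le k\le m-1). \tag{4}$$
All metrics used are on the real line. This proves Theorem 2(1). $\square$

**Examples.** *Veto* has $s_1=s_2$ for $m\ge3$, so its distortion is infinite. *Plurality:* $\delta_k=1-\frac{k-1}k=\frac1k$ and $b_k=1$, so $b_k/\delta_k=k$; taking $k=m-1$, the distortion is at least $2m-1$. *Borda:* $\delta_1=1$ and $b_1=m-1$, so again at least $2m-1$. *Harmonic rule*, $D_r=1-\frac1r$, with $k=m-1$:
$$b_{m-1}=1-\frac{H_m-1}{m-1}=\frac{m-H_m}{m-1},\qquad \delta_{m-1}=\frac{H_{m-1}}{m-1}-\frac1m=\frac{H_m-1}{m-1},$$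
where the last equality uses $mH_{m-1}-(m-1)=m(H_m-1)$. So its distortion is at least $1+2\frac{m-H_m}{H_m-1}$, which is of order at least $m/\log m$.

*All rules for $m=3$.* After scaling, $D=(0,x,1)$ with $0<x\le1$ (if $x=0$ the distortion is infinite). Then $\delta_1=x$, $b_1=1$, $\delta_2=1-\frac x2$, $b_2=\frac{1+x}2$, so the two ratios are $\frac1x$ and $\frac{1+x}{2-x}$. The first decreases in $x$ and the second increases, so their maximum is smallest where they agree: $x^2+2x-2=0$, $x=\sqrt3-1$, with common value $\frac{1+\sqrt3}2$. Every scoring rule on three alternatives thus has distortion at least $2+\sqrt3\approx3.73$. The rule $D=(0,1,\frac32)$ is $x=\frac23$; its ratios are $\frac32$ and $\frac54$, and (4) gives the lower bound $4=2H_2+1$.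

## 5. Why some cluster size must hurt: the lower bounds in $H_m$

**Lower bound of Theorem 1.** Rules with $s_1=s_2$ have infinite distortion, so assume $D_2>0$. By (1), $M_m\ge(H_m-1)\min_k\delta_k$. For the minimizing $k$,
$$\frac{b_k}{\delta_k}\ge\frac{M_m}{\delta_k}\ge H_m-1 ,$$
and (4) gives $\mathrm{dist}(f)\ge1+2(H_m-1)=2H_m-1$. $\square$

**Lower end of Theorem 2(3).** For $D_r=H_{r-1}$ we have $D_2=1>0$, $\delta_1=1$ and $b_1=D_m=H_{m-1}$. So (4) with $k=1$ gives distortion at least $2H_{m-1}+1$. $\square$

The argument for $2H_m-1$ used only $b_k\ge M_m$. This is wasteful: equality would mean that $D_1,\dots,D_m$ are all equal, but the sequence must keep growing. Theorem 2(2) measures that growth.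

**Proof of Theorem 2(2).** Let $m\ge4$ and $H=H_m$, so $H\ge H_4=\frac{25}{12}>2$. Rules with $D_2=0$ have infinite distortion, so assume $D_2>0$ and put $\rho=\max_kb_k/\delta_k$. Then $\delta_k\ge b_k/\rho$ for all $k\le m-1$.

**Step 1 (a better bound on $b_k$).** For $1\le k\le m-1$, $b_k$ is the average of $D_{m-k+1},\dots,D_m$, and $m-k$ also lies between $1$ and $m-1$. So
$$b_k\ge D_{m-k+1}=M_{m-k}+\delta_{m-k}\ge M_{m-k}+\frac{b_{m-k}}\rho\ge M_{m-k}+\frac{M_m}\rho .$$
Splitting the total sum gives $mM_m=(m-k)M_{m-k}+k\,b_k$, hence $M_{m-k}=\frac{mM_m-kb_k}{m-k}$. Substituting and collecting the terms in $b_k$, whose coefficient becomes $1+\frac k{m-k}=\frac m{m-k}$,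
$$\frac m{m-k}\,b_k\ge\frac{m}{m-k}M_m+\frac{M_m}\rho,\qquad\text{so}\qquad b_k\ge M_m\Bigl(1+\frac{m-k}{m\rho}\Bigr).$$

**Step 2 (an inequality for $\rho$).** Insert $\delta_k\ge b_k/\rho$ and Step 1 into (1) and divide by $M_m/\rho$:
$$\rho\ \ge\ \sum_{k=1}^{m-1}\frac1{k+1}+\frac1\rho\sum_{k=1}^{m-1}\frac{m-k}{m(k+1)} .$$
The first sum is $H-1$. Since $\frac{m-k}{k+1}=\frac{m+1}{k+1}-1$, the second sum is
$$\frac{(m+1)(H-1)-(m-1)}m=H-2+\frac Hm\ \ge\ H-2 .$$
So $\rho\ge H-1$ and $\rho(\rho-H+1)\ge H-2$.

**Step 3 (solving it).** Suppose $\rho<H-\frac2H$. Then $0<\rho<H-\frac2H$ and $0\le\rho-H+1<1-\frac2H$, so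
$$\rho(\rho-H+1)<\Bigl(H-\frac2H\Bigr)\Bigl(1-\frac2H\Bigr)=H-2-\frac2H+\frac4{H^2}<H-2,$$
the last step because $H>2$. This contradicts Step 2. So $\rho\ge H-\frac2H$, and (4) gives $\mathrm{dist}(f)\ge1+2H-\frac4H$.

**Step 4 (the gap).** With the upper bound of Theorem 1, proved below, the two bounds differ by at most $2H_{m-1}+5-2H_m-1+\frac4{H_m}=4-\frac2m+\frac4{H_m}$, which is less than $6$ as $H_m>2$. $\square$

## 6. Comparing the winner with the optimum alone loses a factor $m-1$

From here to the end, the rule is $D_r=H_{r-1}$ with any tie-breaking. Put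
$$h=H_{m-1}\ge\tfrac32,\qquad a=\frac1{h+2}<\frac12 .$$
The winner $w$ minimizes $\sum_iH_{\mathrm{pos}_i(c)-1}$ over $c\in A$. Fix a consistent metric $d$ and any alternative $o$. The goal is $sc(w)\le(2h+5)\,sc(o)$.

If $d(o,w)=0$, then $d(i,w)\le d(i,o)$ for every voter, and $sc(w)\le sc(o)$. Otherwise scale so that $d(o,w)=1$. As in the two-alternative example, for voter $i$ let
$$y_i=2d(i,o),\qquad z_i=1\text{ if }o\succ_iw,\quad z_i=0\text{ otherwise},\qquad r_i=\mathrm{pos}_i(w).$$

The first thing to try is the one inequality that compares $w$ with $o$: with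
$$g_i^o=H_{r_i-1}-H_{\mathrm{pos}_i(o)-1}$$
we have $\sum_ig_i^o\le0$. It is not enough. Put $o$ and all other alternatives except $w$ at $0$ on the line, and $w$ at $1$. Let $p$ voters at $0$ rank $o$ in position $m-1$ and $w$ last, and let $q$ voters at $\frac12$ rank $w$ first and $o$ last. This is consistent. The first kind has $g^o=H_{m-1}-H_{m-2}=\frac1{m-1}$, the second kind has $g^o=-h$. So $\sum_ig_i^o\le0$ holds whenever $p\le(m-1)hq$, while
$$\frac{sc(w)}{sc(o)}=\frac{p+q/2}{q/2}=1+\frac{2p}q$$
can then be $1+2(m-1)h$. Of course $w$ does not win this election for $p>q$, if the $p$ voters all rank the same alternative $c$ first: the deficit of $c$ is at most $qh$, that of $w$ is $ph$. The inequality $\sum_ig_i^o\le0$ ignores $c$.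

Identity (2) suggests the repair. A voter who ranks a block of $K$ alternatives first and then $w$ penalizes $w$ by $H_K$ and the block by $H_K-1$ on average. The average advantage of the block over $w$ is exactly $1$, in whatever order the block is ranked. So we should compare $w$ with the average of a whole cluster around $o$.

## 7. Balls around $o$ and four estimates for one voter

For $t\in[0,1)$ let
$$S_t=\{c\in A:d(o,c)\le t\},\qquad n(t)=|S_t|,\qquad\Lambda(t)=H_{n(t)} .$$
Since $o\in S_t$ and $w\notin S_t$, we have $1\le n(t)\le m-1$. Both $n$ and $\Lambda$ are nondecreasing step functions with finitely many steps. Write $\Lambda(u^-)=\lim_{t\uparrow u}\Lambda(t)$ for $0<u\le1$. Define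
$$g_i(t)=H_{r_i-1}-\frac1{n(t)}\sum_{c\in S_t}H_{\mathrm{pos}_i(c)-1} .$$
The total deficit of $w$ is at most that of each $c\in S_t$, so at most their average, and also at most that of $o$:
$$\sum_ig_i(t)\le0\quad(0\le t<1),\qquad\sum_ig_i^o\le0. \tag{5}$$

**Example.** Let $m=4$, with $o$ at $0$, $c_1$ at $0.2$, $c_2$ at $0.6$ and $w$ at $1$ on the line. Then $n=1,2,3$ and $\Lambda=1,\frac32,\frac{11}6$ on $[0,0.2)$, $[0.2,0.6)$, $[0.6,1)$, and $\Lambda(1^-)=\frac{11}6$.

The radius $t$ must be the same for all voters, since only then do the terms add up to (5). Now four facts about a single voter; the index $i$ is dropped.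

**(F1)** *If $0\le t<1-y$, every $c\in S_t$ precedes $w$; hence $g(t)\ge0$ and $n(t)\le r-1$. In particular, if $y<1$, then $z=1$ and $g^o\ge0$. Equivalently to the statement about $z$: $z=0$ implies $y\ge1$.*

Proof. For $c\in S_t$,
$$d(i,c)\le d(i,o)+d(o,c)\le\tfrac y2+t<1-\tfrac y2=d(o,w)-d(i,o)\le d(i,w).$$
If $w\succ_ic$, consistency would give $d(i,w)\le d(i,c)$; so $c\succ_iw$. Thus each term of the average is at most $H_{r-1}$, and $n(t)$ alternatives sit before position $r$. For $y<1$ use $t=0$ and $o\in S_0$. $\square$

**(F2)** *Always $g(t)\ge z-h$ and $g^o\ge z-h$.*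

Proof. The subtracted quantity is at most $H_{m-1}=h$. If $z=1$, then $r\ge2$ and $H_{r-1}\ge1$; if $z=0$, use $H_{r-1}\ge0$. $\square$

**(F3)** *If $t\ge0$ and $t+y<1-y$, then $1-g(t)\le h\,(\Lambda(t+y)-\Lambda(t))$.*

Proof. This says that a voter at distance $\frac y2$ from $o$ sees the block average with loss controlled by the growth of the ball from radius $t$ to $t+y$. Let $k=n(t)$, $K=n(t+y)$ and $u=K-k\ge0$.

*Positions.* By (F1) at radius $t+y$, $K\le r-1$. If $c\in S_t$ and $c'\notin S_{t+y}$, then
$$d(i,c')\ge d(o,c')-d(i,o)>t+y-\tfrac y2=t+\tfrac y2\ge d(i,c),$$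
so $c\succ_ic'$. Hence only members of $S_{t+y}$ can precede a member of $S_t$, and $S_t$ occupies $k$ distinct positions in $\{1,\dots,K\}$.

*The worst average.* The average of $H_{\mathrm{pos}-1}$ over $S_t$ is largest when $S_t$ fills the positions $u+1,\dots,K$. By (2), used for $N=K$ and $N=u$, the average is at most
$$\frac1k\sum_{j=u+1}^KH_{j-1}=\frac{(KH_K-K)-(uH_u-u)}k=\frac{KH_K-uH_u-k}k=H_K-1+\theta,\qquad\theta=\frac uk(H_K-H_u),$$
where the last step uses $K=k+u$. As $H_{r-1}\ge H_K$, we get $g(t)\ge1-\theta$, that is, $1-g(t)\le\theta$.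

*Bounding $\theta$.* If $u=0$, then $\theta=0$ and the claim holds. Let $u\ge1$. The difference $H_K-H_u$ has $k$ terms, each at most $\frac1{u+1}$, so $\theta\le\frac uk\cdot\frac k{u+1}<1$. Also $K\le m-1$ and $H_u\ge1$, so $H_K-H_u\le h-1$. Next, $\frac{k+u}u\theta=\frac{k+u}k(H_K-H_u)=(H_K-H_u)+\theta$, and therefore
$$\theta=\frac u{k+u}\bigl[(H_K-H_u)+\theta\bigr]\le\frac uK\,h\le h\,(H_K-H_k),$$
because $H_K-H_k$ has $u$ terms, each at least $\frac1K$. $\square$

**(F4)** *If $y<1$, then $g^o\ge\Lambda((1-y)^-)-H_{n(y)-1}$.*

Proof. By (F1), $r-1\ge n(t)$ for all $t\in[0,1-y)$, so $H_{r-1}\ge\Lambda((1-y)^-)$. If $d(o,c')>y$, then $d(i,c')\ge d(o,c')-\frac y2>\frac y2=d(i,o)$, so $o\succ_ic'$. Hence only members of $S_y$ can precede $o$, and $\mathrm{pos}_i(o)\le n(y)$. $\square$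

## 8. A certificate: numbers $G_i$ with nonpositive sum

**Main claim.** There are numbers $G_i$ with $\sum_iG_i\le0$ and
$$G_i\ \ge\ z_i-\frac{y_i}a\qquad\text{for every voter }i. \tag{6}$$

**Step 1 (the claim suffices).** Summing (6) gives $0\ge\sum_iz_i-\frac1a\sum_iy_i$, so
$$\sum_iz_i\le\frac1a\sum_iy_i=2(h+2)\,sc(o).$$
As in the two-alternative example, $d(i,w)\le d(i,o)+z_i$, by the triangle inequality if $z_i=1$ and by consistency if $z_i=0$. Hence
$$sc(w)\le sc(o)+2(h+2)\,sc(o)=(2h+5)\,sc(o).$$
In particular $sc(o)=0$ cannot occur when $d(o,w)=1$: it would give $sc(w)=0$, and then any voter $i$ would have $1=d(o,w)\le d(i,o)+d(i,w)=0$.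

By (5), three sorts of $G_i$ are available: $g_i^o$, $g_i(t)$ for a common $t$, and averages of $g_i(t)$ over a common set of radii. Before choosing, let us see why a single radius does not do.

**Why $G_i=g_i(t)$ with one radius can fail.** Put $o$ at $0$, all alternatives other than $o,w$ at a small $\varepsilon>0$, $w$ at $1$, and a voter at $\varepsilon<\frac12$ who ranks the alternatives at $\varepsilon$ first, then $o$, then $w$. Here $y=2\varepsilon$ and $z=1$, so (6) asks for $G\ge1-2\varepsilon/a$. But $g(0)=H_{m-1}-H_{m-2}=\frac1{m-1}\le\frac12$, which is too small for small $\varepsilon$. The radius $t=\varepsilon$ would be right here, since $g(\varepsilon)=H_{m-1}-(H_{m-1}-1)=1$ by (2). But the harm comes from a jump of $n$ between $t$ and $t+y$, and $y$ differs from voter to voter while $t$ may not.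

**What averaging over radii gives.** For a voter with $y<a$, average (F3) over $t$. The integral of $\Lambda(t+y)-\Lambda(t)$ over an interval is a difference of two integrals of $\Lambda$ over intervals of length $y$, so it is at most $y$ times the total growth of $\Lambda$. Averaging over $[0,1-a]$, one gets (this is the computation of Step B3 below with $b=0$, stopped before the growth is estimated)
$$1-G\le\frac y{1-a}\Bigl[h\bigl(\Lambda(1^-)-\Lambda(0)\bigr)+1\Bigr].$$
In (6) we may afford $1-G\le(h+2)y$. So this is good if $\Lambda$ grows by at most about $1$. But $\Lambda(1^-)-\Lambda(0)$ can be as large as $h-1$, when $n(0)=1$ and $n(t)=m-1$ for $t$ near $1$; then the coefficient of $y$ in this estimate is of order $h^2$.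

The way out is that large growth helps elsewhere. If the large ball has many more members than a small one, then (F4) says that voters near $o$ rank $w$ far below $o$, and the plain comparison $g^o$, which failed for a tight cluster, now works. So we split according to the growth of $\Lambda$, with the threshold that (6) demands.

## 9. Either $\Lambda$ grows, or it is nearly flat on $[b,1-b)$

**Case A: $\Lambda((1-y)^-)-H_{n(y)-1}\ge1-\frac ya$ for all $y\in[0,a)$.** Put $G_i=g_i^o$; then $\sum_iG_i\le0$ by (5). We check (6) by the size of $y_i$.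

* If $y_i<a$, then $z_i=1$ by (F1), and (F4) with the case assumption gives $G_i\ge1-y_i/a$.
* If $a\le y_i<1$, then $z_i=1$ and (F1) gives $G_i\ge0\ge1-y_i/a$.
* If $y_i\ge1$, then $y_i/a\ge h+2$, and (F2) gives $G_i\ge z_i-h\ge z_i-y_i/a$.

The example of Section 7 is in Case A: there $h=\frac{11}6$, $a=\frac6{23}\approx0.261$, and $\Lambda((1-y)^-)=\frac{11}6$ for $y<a$. For $y<0.2$ we have $n(y)=1$ and the difference is $\frac{11}6\ge1$. For $0.2\le y<a$ we have $n(y)=2$ and the difference is $\frac56$, while $1-\frac ya\le1-0.2\cdot\frac{23}6<\frac14$. If instead $c_1$ and $c_2$ sit at $0$ with $o$, then $n=3$ throughout, and at $y=0$ the difference is $H_3-H_2=\frac13<1$: we are in the other case, with $b=0$.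

**Case B: there is $b\in[0,a)$ with**
$$\Lambda((1-b)^-)-H_{n(b)-1}<1-\frac ba. \tag{7}$$
Since $\Lambda(b)=H_{n(b)}\ge H_{n(b)-1}$, (7) says in particular that $\Lambda$ grows by less than $1-\frac ba$ on $[b,1-b)$. Put
$$I=[b,1-a],\qquad\ell=|I|=1-a-b>0,\qquad G_i=\frac1\ell\int_Ig_i(t)\,dt ,$$
where $\ell>0$ because $b<a<\frac12$. By (5), $\sum_iG_i\le0$. It remains to check (6) for a voter with value $y$; again the index is dropped.

**Step B1 ($y\ge1$).** Such voters are far from $o$, and the crude bound suffices: by (F2), $G\ge z-h\ge z-\frac ya$, as $\frac ya\ge h+2$.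

**Step B2 ($a\le y<1$).** Here $z=1$, and the right side of (6) is $1-\frac ya=-\frac{y-a}a\le0$, so we must bound how negative $G$ can be. For $t\in I$ with $t<1-y$, $g(t)\ge0$ by (F1). The remaining $t\in I$ lie in $[1-y,1-a]$, so they have measure at most $y-a$, and there $g(t)\ge1-h$ by (F2). So
$$G\ge-\frac{(h-1)(y-a)}\ell .$$
This is at least $-\frac{y-a}a$ provided $a(h-1)\le\ell=1-a-b$. And indeed $a(h-1)+a+b=ah+b\le a(h+1)<1$.

**Step B3 ($y<a$).** These are the voters near $o$. Here $z=1$, and we need $1-G\le\frac ya$. Let $\mu=\max(b,y)<a$ and split $I$ into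
$$I'=\{t\in I:t+y<1-\mu\}\qquad\text{and}\qquad I\setminus I'.$$

*On $I\setminus I'$.* Here $t\le1-a<1-y$, so $g(t)\ge0$ by (F1), and $1-g(t)\le1$. Since $I\setminus I'\subseteq[1-\mu-y,\,1-a]$, its measure is at most $\max(0,\mu+y-a)\le y$, using $\mu<a$. So this part contributes at most $y$ to $\int_I(1-g)$.

*On $I'$.* Here $t+y<1-\mu\le1-y$, so (F3) applies and $1-g(t)\le h(\Lambda(t+y)-\Lambda(t))$. If $I'$ is nonempty, it is an interval from $b$ to some $e$ with $e+y\le1-\mu\le1-b$. Substituting $t+y$ for $t$ in the first term,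
$$\int_{I'}\bigl(\Lambda(t+y)-\Lambda(t)\bigr)dt=\int_{b+y}^{e+y}\Lambda-\int_b^e\Lambda=\int_e^{e+y}\Lambda-\int_b^{b+y}\Lambda .$$
(Both $\int_{b+y}^{e+y}\Lambda+\int_b^{b+y}\Lambda$ and $\int_b^e\Lambda+\int_e^{e+y}\Lambda$ equal $\int_b^{e+y}\Lambda$, and $b+y<2a<1$, so everything stays where $\Lambda$ is defined.) In the first integral the argument is below $1-b$, apart possibly from the endpoint, so $\Lambda\le\Lambda((1-b)^-)$; in the second $\Lambda\ge\Lambda(b)$. Hence
$$\int_{I'}\bigl(\Lambda(t+y)-\Lambda(t)\bigr)dt\le y\bigl(\Lambda((1-b)^-)-\Lambda(b)\bigr)\le y\bigl(\Lambda((1-b)^-)-H_{n(b)-1}\bigr)\le y\Bigl(1-\frac ba\Bigr)$$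
by (7). If $I'$ is empty, the integral is $0$, and the bound holds as well.

*Together.* Adding the two parts,
$$1-G=\frac1\ell\int_I(1-g(t))\,dt\le\frac y\ell\Bigl[h\Bigl(1-\frac ba\Bigr)+1\Bigr].$$
This is at most $\frac ya$ if $h-h\frac ba+1\le\frac\ell a$. Now the choice $a=\frac1{h+2}$ pays off:
$$\frac\ell a=\frac1a-1-\frac ba=h+1-\frac ba ,$$
so the condition reads $\frac ba\le h\,\frac ba$, which holds because $h\ge1$. So $G\ge1-\frac ya=z-\frac ya$.

This proves the main claim in both cases. By Step 1 of Section 8, $sc(w)\le(2H_{m-1}+5)\,sc(o)$ for every consistent metric and every alternative $o$, so the rule $s_r=H_{m-1}-H_{r-1}$ has distortion at most $2H_{m-1}+5$ with any tie-breaking. Together with Section 5 this completes Theorem 1, the upper end in Theorem 2(3), and the gap estimate in Theorem 2(2). Since $H_m=\ln m+O(1)$, the two bounds of Theorem 1 give $\inf_f\mathrm{dist}(f)=2\ln m+O(1)=\Theta(\log m)$. $\blacksquare$
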